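
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{problem}{Problem}
\newtheorem{remark}[theorem]{Remark}

\title{Isomorphism of semigroups generated by rational sets of words is undecidable}


\begin{abstract}
For a set $X$ of nonempty words let $X^+$ be the semigroup that it generates under concatenation. We show that there is no algorithm which decides, for two rational sets $X$ and $Y$, whether $X^+$ and $Y^+$ are isomorphic. The problem is $\Pi^0_1$-hard, hence not even semi-decidable, already over a two-letter alphabet and with $Y$ fixed. Over a one-letter alphabet it is decidable. We also show that it is decidable whether a given rational function on the irreducible generators induces an isomorphism. Together with the undecidability this implies that there are rational sets generating isomorphic semigroups for which no isomorphism is rational on the generators.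
\end{abstract}

\section{The question and the answer}

Let $\Sigma$ be a finite alphabet and $\Sigma^+$ the free semigroup of all nonempty words over $\Sigma$. For $X\subseteq\Sigma^+$ let $X^+$ be the subsemigroup of $\Sigma^+$ generated by $X$; such semigroups are called \emph{F-semigroups}. A set of words is \emph{rational} if it is a regular language, and rational sets are given effectively, say by finite automata. This paper answers the following question, posed as an open problem in \cite{stages} (Problem~7.2).

\begin{problem}
Given a finite alphabet $\Sigma$ and rational sets $X,Y\subseteq\Sigma^+$, is it decidable whether the semigroups $X^+$ and $Y^+$ are isomorphic?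
\end{problem}

\paragraph{What an isomorphism has to preserve.}
For a semigroup $T$ let $\operatorname{Irr}(T)=T\setminus TT$ be its set of \emph{irreducible} elements. If $T\subseteq\Sigma^+$, then by induction on length every element of $T$ is a product of irreducible ones, and every generating set of $T$ contains $\operatorname{Irr}(T)$. For rational $X$ the set $\operatorname{Irr}(X^+)=X^+\setminus X^+X^+$ is again rational, and it can be computed. An isomorphism maps irreducible elements onto irreducible elements. Hence $X^+\cong Y^+$ if and only if there is a bijection $f:\operatorname{Irr}(X^+)\to\operatorname{Irr}(Y^+)$ such that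
\begin{equation}\label{eq:coinc}
x_1\cdots x_n=x_1'\cdots x_m'\iff f(x_1)\cdots f(x_n)=f(x'_1)\cdots f(x'_m)
\end{equation}
for all nonempty finite sequences of irreducible elements of $X^+$. So the question compares the coincidences between products of generators, such as $a\cdot ba=ab\cdot a$ in $\{a,ab,ba\}^+$. If there are no such coincidences, the semigroup is free.

Two neighboring questions are known to be decidable: for finite $X,Y$, whether $X^+\cong Y^+$; and for rational $X$, whether $X^+$ is free. In the finite case only finitely many bijections $f$ have to be tried, and each of them can be tested (Remark~\ref{rem:finite}). For rational sets there can be infinitely many bijections. One might hope that everything can still be handled by finite automata: that an isomorphism, if there is one, can be chosen so that $f$ is computed by a finite transducer. Then isomorphism would be semi-decidable, since a proposed transducer can be verified (Theorem~\ref{thm:verify}). This hope fails.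

\begin{theorem}\label{thm:main}
There are a fixed rational set $Y\subseteq\{a,b\}^+$, a computable sequence of rational sets $X_k\subseteq\{a,b\}^+$ $(k\ge1)$, and a recursively enumerable, non-recursive set $H\subseteq\{1,2,3,\dots\}$ such that
\[
X_k^+\cong Y^+\iff k\notin H .
\]
Hence it is undecidable whether two rational sets generate isomorphic semigroups. The problem is $\Pi^0_1$-hard, so it is not even semi-decidable. All this holds over a fixed two-letter alphabet and with $Y$ fixed.
\end{theorem}

\begin{theorem}\label{thm:oneletter}
For $|\Sigma|=1$ the problem is decidable. So it is decidable for one letter and undecidable for two.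
\end{theorem}

\begin{theorem}\label{thm:verify}
Let $X,Y$ be rational sets with $X=\operatorname{Irr}(X^+)$ and $Y=\operatorname{Irr}(Y^+)$. Given a rational function $f$ by a transducer, it is decidable whether $f$ is a bijection $X\to Y$ that extends to an isomorphism $X^+\to Y^+$. Consequently, for infinitely many $k$ in Theorem~\ref{thm:main}, $X_k^+\cong Y^+$, but no isomorphism restricts to a rational function on the generators.
\end{theorem}

\paragraph{Plan of the proof of Theorem~\ref{thm:main}.}
In Section~\ref{sec:XC} we attach to every set $C$ of words of a certain shape a semigroup in which the basic coincidences tie two elements of $C$ when one arises from the other by adding a letter at one end. These ties form a graph on $C$, and the graph is visible in the abstract semigroup. A word with a marker in its middle is a pair of stacks whose tops are its two ends, and a Turing machine can be simulated with two stacks. So the components of the graph can be made to encode computations. The middle marker comes in two versions $\#_0$ and $\#_1$, a \emph{hidden bit} that no tie can change. The two semigroups to be compared differ only in the hidden bit of certain marked initial configurations. Exchanging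 the bit along whole computations gives an isomorphism, unless one of these computations reaches a halting configuration, which carries a mark of its own. Section~\ref{sec:toy} shows this on the smallest example; Sections~\ref{sec:machine}--\ref{sec:marks} carry it out.

\section{Semigroups in which one letter moves}\label{sec:XC}

Let $\Lambda$, $Z$, $\Pi$ and $\{p,q\}$ be pairwise disjoint finite alphabets. Throughout, $\lambda$ denotes a letter of $\Lambda$ and $\pi$ a letter of $\Pi$. For $C\subseteq\Lambda^*Z\Pi^*$ put
\[
X_C=C\cup\{p,q\}\cup\{p\lambda:\lambda\in\Lambda\}\cup\{\pi q:\pi\in\Pi\}.
\]
The words $p,p\lambda$ probe the left ends of words in $C$, and $q,\pi q$ probe the right ends: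
\begin{equation}\label{eq:ties}
(p\lambda)\cdot c=p\cdot(\lambda c)\ \text{ if }c,\lambda c\in C,\qquad c\cdot(\pi q)=(c\pi)\cdot q\ \text{ if }c,c\pi\in C.
\end{equation}
Elements of $C$, of $\{p\}\cup p\Lambda$, and of $\{q\}\cup\Pi q$ are said to have \emph{type} $C$, $p$ and $q$, respectively. Let $G(C)$ be the graph with vertex set $C$ and edges $\{c,\lambda c\}$ and $\{c,c\pi\}$, whenever both words lie in $C$.

\begin{lemma}\label{lem:fact}
Any two factorizations over $X_C$ of the same $g\in X_C^+$ have the same number of factors and the same sequence of types. Their factor boundaries can differ only at junctions of types $(p,C)$ and $(C,q)$, where there are at most two possible positions, one letter apart. Moreover $\operatorname{Irr}(X_C^+)=X_C$.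
\end{lemma}

\begin{proof}
Call the letters of $Z\cup\{p,q\}$ \emph{principal}. Every word of $X_C$ contains exactly one principal letter, and this letter determines the type of the word. So the $i$-th factor of any factorization of $g$ contains the $i$-th principal letter of $g$, and number and types of the factors are determined. In particular no word of $X_C$ is a product of two or more words of $X_C$, which gives $\operatorname{Irr}(X_C^+)=X_C$.

Let $m$ be the word between two consecutive principal letters of $g$, and let the factor boundary split it as $m=m_1m_2$. After its principal letter, a factor has a word of $\Pi^*$ (type $C$), of $\Lambda\cup\{\varepsilon\}$ (type $p$), or $\varepsilon$ (type $q$). Before its principal letter, it has a word of $\Lambda^*$ (type $C$), $\varepsilon$ (type $p$), or a word of $\Pi\cup\{\varepsilon\}$ (type $q$). We go through the types of the two factors.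
\begin{itemize}
\item $(C,C)$ and $(p,q)$: $m_1$ and $m_2$ are words over disjoint alphabets, so the boundary is determined.
\item Second factor of type $p$: $m_2=\varepsilon$. First factor of type $q$: $m_1=\varepsilon$. The boundary is determined.
\item $(p,C)$: $m\in\Lambda^*$ and $m_1\in\Lambda\cup\{\varepsilon\}$, at most two possibilities.
\item $(C,q)$: $m\in\Pi^*$ and $m_2\in\Pi\cup\{\varepsilon\}$, at most two possibilities.\qedhere
\end{itemize}
\end{proof}

\paragraph{The tie graph.}
The graph $G(C)$ can be seen in the abstract semigroup. For a semigroup $T$ let $\mathcal G(T)$, its \emph{tie graph}, have vertex set $\operatorname{Irr}(T)$, with $g\ne h$ adjacent if there are $t,t'\in\operatorname{Irr}(T)$ with $gt=ht'$ or $tg=t'h$. Isomorphic semigroups have isomorphic tie graphs.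

\begin{lemma}\label{lem:tie}
$\mathcal G(X_C^+)$ is the disjoint union of $G(C)$, a graph on $\{p\}\cup p\Lambda$ all of whose edges contain $p$, and a graph on $\{q\}\cup\Pi q$ all of whose edges contain $q$.
\end{lemma}

\begin{proof}
Let $gt=ht'$ with $g\ne h$. This word has two factorizations that differ at their only junction. By Lemma~\ref{lem:fact} the junction has type $(p,C)$, so that $\{g,h\}=\{p,p\lambda\}$, or type $(C,q)$, so that $\{g,h\}=\{c,c\pi\}\subseteq C$. If instead $tg=t'h$, the same two types give $\{g,h\}=\{c,\lambda c\}\subseteq C$ or $\{g,h\}=\{q,\pi q\}$. So every edge is of one of the kinds listed. Conversely, by \eqref{eq:ties} every edge of $G(C)$ is an edge of the tie graph.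
\end{proof}

\paragraph{A presentation.}
The tie graph serves to prove non-isomorphism. To construct isomorphisms we need to know that \eqref{eq:ties} gives \emph{all} relations. This is not automatic, because a word $p\,d\,q$ with $d\in\Lambda^*Z\Pi^*$ may have two factorizations that differ at both junctions, with no factorization between them. The following \emph{diamond condition} on $C$ excludes this. For all words $x$ and all $\lambda,\pi$:
\begin{itemize}
\item[(D1)] if $\lambda x,\ x\pi\in C$, then $x\in C$ or $\lambda x\pi\in C$;
\item[(D2)] if $x,\ \lambda x\pi\in C$, then $\lambda x\in C$ or $x\pi\in C$.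
\end{itemize}

\begin{lemma}\label{lem:pres}
If $C$ satisfies {\rm(D1)} and {\rm(D2)}, then $X_C^+$ is presented by the generators $X_C$ and the relations \eqref{eq:ties}.
\end{lemma}

\begin{proof}
The relations hold. We have to pass between any two factorizations of the same word by applying them. Let the \emph{block} of a factor of type $C$ consist of this factor, of the factor before it if that has type $p$, and of the factor after it if that has type $q$. Distinct blocks are disjoint, and by Lemma~\ref{lem:fact} the two factorizations have their blocks in the same places. All junctions of types $(p,C)$ and $(C,q)$ are inside blocks, so the boundaries of blocks and all factors outside blocks coincide in the two factorizations. It remains to compare two factorizations of one block.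

If the block lacks a factor of type $p$ or one of type $q$, it has at most one ambiguous junction; its factorizations are equal or related by one relation \eqref{eq:ties}. Otherwise the block spells $p\,d\,q$ with $d\in\Lambda^*Z\Pi^*$. If $d$ begins or ends with its letter in $Z$, again at most one junction is ambiguous, and one relation suffices. In the remaining case $d=\lambda x\pi$, and the possible factorizations are
\[
p\cdot\lambda x\pi\cdot q,\qquad (p\lambda)\cdot x\pi\cdot q,\qquad p\cdot\lambda x\cdot(\pi q),\qquad (p\lambda)\cdot x\cdot(\pi q),
\]
each present exactly if its middle factor lies in $C$. Two of them that differ at one junction are related by \eqref{eq:ties}. Two that differ at both junctions have middle factors $\lambda x,x\pi$ or $x,\lambda x\pi$. By (D1), respectively (D2), a third factorization is present, and it differs from each of the two at one junction only.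
\end{proof}

\begin{corollary}\label{cor:iso}
Let $C,C'$ satisfy {\rm(D1)} and {\rm(D2)}, and let $f:C\to C'$ be a bijection such that, for all $c,d\in C$ and all $\lambda,\pi$,
\[
d=\lambda c\iff f(d)=\lambda f(c),\qquad d=c\pi\iff f(d)=f(c)\pi .
\]
Then $X_C^+\cong X_{C'}^+$.
\end{corollary}

\begin{proof}
Extend $f$ by the identity on $p$, $q$, $p\lambda$ and $\pi q$. The resulting bijection $X_C\to X_{C'}$ carries the relations \eqref{eq:ties} for $C$ exactly onto those for $C'$. Apply Lemma~\ref{lem:pres} to both semigroups.
\end{proof}

\section{The smallest case}\label{sec:toy}

Let $\Lambda=\{\lambda\}$, $Z=\{\#_0,\#_1\}$, $\Pi=\{\omega\}$. Regard $\#_i$ as an initial configuration and a further word $h_i$ as a halting configuration, where $i$ is the hidden bit. If ``the machine halts'', the two are tied: $h_i=\lambda\#_i$. If it does not, they are not tied: $h_i=\lambda\lambda\#_i$. Let $C_0=\{\#_0,\#_1,h_0,h_1\}$. We mark the elements of a set $E\subseteq C_0$ by adjoining the words $g\omega$, $g\in E$, and put $C(E)=C_0\cup E\omega$. Compare the two sets of marked words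
\[
E=\{\#_0,h_0\}\qquad\text{and}\qquad E'=\{\#_1,h_0\}.
\]
They differ only in the hidden bit of the marked initial configuration.

\emph{Not halting: isomorphic.} In all words the number of letters $\lambda$ is $0$ or $2$. In (D1) the words $\lambda x$ and $x\pi$, and in (D2) the words $x$ and $\lambda x\pi$, differ by one in this number. So both conditions hold vacuously. Exchange the words $\#_0$ and $\#_1$, map $\#_0\omega$ to $\#_1\omega$, and fix $h_0,h_1,h_0\omega$. The only pairs $d=c\pi$ or $d=\lambda c$ in $C(E)$ are $\#_0\omega=\#_0\cdot\omega$ and $h_0\omega=h_0\cdot\omega$; they are mapped to the pairs $\#_1\omega=\#_1\cdot\omega$ and $h_0\omega=h_0\cdot\omega$, which are the only ones in $C(E')$. By Corollary~\ref{cor:iso} the semigroups are isomorphic.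

\emph{Halting: not isomorphic.} Now $G(C(E))$ consists of the $4$-cycle $\#_0,\ \lambda\#_0,\ \lambda\#_0\omega,\ \#_0\omega$ and the edge $\{\#_1,\lambda\#_1\}$. But $G(C(E'))$ consists of the two paths
\[
\#_1\omega - \#_1 - \lambda\#_1\qquad\text{and}\qquad \#_0 - \lambda\#_0 - \lambda\#_0\omega .
\]
The other parts of the tie graph have two vertices each (Lemma~\ref{lem:tie}). So one tie graph has a component with four vertices and the other has none. What matters is that both marked words of $E$ lie in one component, while those of $E'$ lie in different ones.

For the general proof three things are needed: a set $C$ whose graph follows the computations of a Turing machine; marks that can be recognized in the bare graph; and the diamond condition, so that exchanging the bit on some components only is an isomorphism.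

\section{A machine that changes one letter at a time}\label{sec:machine}

Fix a $\Sigma^0_1$-complete set $H\subseteq\{1,2,\dots\}$, that is, a recursively enumerable set to which every recursively enumerable set is many-one reducible. In particular $H$ is not recursive, and its complement is not recursively enumerable. Let $U$ be a deterministic Turing machine on a one-way infinite tape which, started on cell $1$ with input $1^k$, halts if and only if $k\in H$. Let $Q$ be its set of states, $s_0$ the start state, $s_h\neq s_0$ the only halting state, and $\Gamma_0\ni1,\square$ the tape alphabet. By the usual normalizations we assume that $U$ moves left or right at each step, that its transition function is defined exactly for the states $\ne s_h$, and that on inputs $1^k$ it never moves left from cell $1$. (For the last point, let it mark cell $1$ in its first step.)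

Each cell gets a second component, a \emph{track} bit, which $U$ ignores and never alters: the alphabet is $\Gamma=\Gamma_0\times\{0,1\}$, and in $\delta(s,\alpha)=(s',\beta,R)$ or $(s',\beta,L)$ the letters $\alpha,\beta\in\Gamma$ have the same track. The track will keep computations on different inputs apart. Put
\[
A=\Gamma\cup\{[s,\alpha]:s\in Q,\alpha\in\Gamma\}\cup\{[s,\alpha]':s\in Q,\alpha\in\Gamma\},
\]
where $[s,\alpha]$ and $[s,\alpha]'$ have the track of $\alpha$. A word of $\Gamma^*[s,\alpha]\Gamma^*$ of length $n$ is a configuration on the cells $1,\dots,n$, with the head on the cell of the bracket.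

The encoding of Section~\ref{sec:encoding} can replace only one letter at a time, but a step of $U$ changes two: the cell that the head leaves and the cell that it enters. We therefore split each step into three: write the new head, primed, into the neighboring cell; overwrite the old cell; remove the prime. Formally, let $\tau$ be the partial map on $A^*$ given, for $x,x'\in\Gamma^*$ and $\gamma\in\Gamma$, by
\begin{align*}
(1R)&& x\,[s,\alpha]\,\gamma\,x'&\mapsto x\,[s,\alpha]\,[s',\gamma]'\,x' &&\text{if }\delta(s,\alpha)=(s',\beta,R),\\
(1L)&& x\,\gamma\,[s,\alpha]\,x'&\mapsto x\,[s',\gamma]'\,[s,\alpha]\,x' &&\text{if }\delta(s,\alpha)=(s',\beta,L),\\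
(2R)&& x\,[s,\alpha]\,[s',\gamma]'\,x'&\mapsto x\,\beta\,[s',\gamma]'\,x' &&\text{if }\delta(s,\alpha)=(s',\beta,R),\\
(2L)&& x\,[s',\gamma]'\,[s,\alpha]\,x'&\mapsto x\,[s',\gamma]'\,\beta\,x' &&\text{if }\delta(s,\alpha)=(s',\beta,L),\\
(3)&& x\,[s,\gamma]'\,x'&\mapsto x\,[s,\gamma]\,x'.
\end{align*}
Rules (1R), (1L) need exactly one bracket, unprimed; (2R), (2L) one unprimed and one primed bracket, in the order shown; (3) exactly one bracket, primed. Since $\delta$ is single-valued, at most one rule applies to a word, and in only one way. So $\tau$ is a well-defined partial function. It preserves the length and the word of tracks, and it changes exactly one letter.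

For letters $a\ne b$ the pairs $(v,u)$ with $\tau(vau)=vbu$ form a finite union of products of regular sets. Indeed, such a pair arises from one of the rules as follows. In the first two lines $[s,\alpha]$ ranges over the finitely many brackets for which $\delta(s,\alpha)$ has the form required by the rule, with the given $s'$; in the next two lines $s'$ and $\beta$ are those in $\delta(s,\alpha)$.
\begin{center}
\begin{tabular}{llll}
rule & $a\to b$ & $v$ ranges over & $u$ ranges over\\ \hline
(1R) & $\gamma\to[s',\gamma]'$ & $\Gamma^*[s,\alpha]$ & $\Gamma^*$\\
(1L) & $\gamma\to[s',\gamma]'$ & $\Gamma^*$ & $[s,\alpha]\Gamma^*$\\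
(2R) & $[s,\alpha]\to\beta$ & $\Gamma^*$ & $[s',\gamma]'\Gamma^*$, $\gamma\in\Gamma$\\
(2L) & $[s,\alpha]\to\beta$ & $\Gamma^*[s',\gamma]'$, $\gamma\in\Gamma$ & $\Gamma^*$\\
(3) & $[s,\gamma]'\to[s,\gamma]$ & $\Gamma^*$ & $\Gamma^*$
\end{tabular}
\end{center}

Let
\[
\mathrm{Halt}=\{x[s_h,\alpha]x':\ x,x'\in\Gamma^*,\ \alpha\in\Gamma,\ |x|+|x'|+1\text{ even}\}.
\]
No word of $\mathrm{Halt}$ is in the domain of $\tau$, since $\delta(s_h,\alpha)$ is undefined and there is no primed letter. For $k\ge1$ and even $n\ge k$ let
\[
x_{k,n}=[s_0,\alpha_1]\,\alpha_2\cdots\alpha_n,\qquad \alpha_i=(1,1)\text{ for }i\le k,\quad \alpha_i=(\square,0)\text{ for }i>k,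
\]
the initial configuration on input $1^k$, on $n$ cells. (Even lengths are all we shall need.) Since $\tau$ preserves length, a single word gives the machine only finitely many cells; this is why we use all $n$ at once. Let $\sim$ be the equivalence relation on $A^*$ generated by $x\sim\tau(x)$.

\begin{lemma}\label{lem:machine}
\begin{enumerate}
\item[\rm(i)] If $x\sim x'$ and $x'\in\mathrm{Halt}$, then $x'=\tau^m(x)$ for some $m\ge 0$. Distinct words of $\mathrm{Halt}$ are inequivalent.
\item[\rm(ii)] $k\in H$ if and only if, for some even $n\ge k$, $x_{k,n}$ is equivalent to a word of $\mathrm{Halt}$.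
\item[\rm(iii)] If $x_{k,n}\sim x_{k',n'}$, then $(k,n)=(k',n')$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We first show that $x\sim x'$ if and only if $\tau^i(x)=\tau^j(x')$, both sides defined, for some $i,j\ge0$. This relation is contained in $\sim$, contains all pairs $(x,\tau(x))$, and is reflexive and symmetric. It is transitive: let $\tau^i(x)=\tau^j(x')$ and $\tau^{g}(x')=\tau^{l}(x'')$, where by symmetry $j\le g$; then $\tau^{i+g-j}(x)=\tau^{g-j}(\tau^j(x'))=\tau^g(x')=\tau^l(x'')$.

If now $x'\in\mathrm{Halt}$ and $\tau^m(x)=\tau^j(x')$, then $j=0$, because $\tau(x')$ is undefined. So $x'=\tau^m(x)$. If $x\in\mathrm{Halt}$ too, then $m=0$ and $x=x'$.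

(ii) By (i) the second condition says that $\tau^m(x_{k,n})\in\mathrm{Halt}$ for some even $n\ge k$ and some $m$. On input $1^k$ the head of $U$ can leave the cells $1,\dots,n$ only to the right of cell $n$. As long as it stays on these cells, the word $\tau^{3t}(x_{k,n})$ is the configuration of $U$ after $t$ steps, and between two such configurations $\tau^{3t+1}(x_{k,n})$ and $\tau^{3t+2}(x_{k,n})$ contain a primed letter. When the head is about to leave cell $n$ to the right, $\tau$ is undefined. Words of $\mathrm{Halt}$ contain no primed letter. So $\tau^m(x_{k,n})\in\mathrm{Halt}$ implies that $m=3t$ for some $t$ and that $U$ is in state $s_h$ after $t$ steps; hence $k\in H$. Conversely, if $U$ halts on $1^k$ after $t$ steps, its head stays on the cells $1,\dots,t+1$, and $\tau^{3t}(x_{k,n})\in\mathrm{Halt}$ for every even $n\ge\max(k,t+1)$.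

(iii) The word of tracks is invariant under $\sim$, and for $x_{k,n}$ it is $1^k0^{n-k}$.
\end{proof}

The machine need not be reversible: computations may merge. By (i) and (iii) this is harmless, since no class contains two words of $\mathrm{Halt}$ or two of the words $x_{k,n}$.

\section{Storing configurations on two stacks}\label{sec:encoding}

\subsection{A first attempt}\label{ssec:attempt}

Let $\bar A=\{\bar a:a\in A\}$ be a copy of $A$, and write $\bar u$ for the copy of a word $u$. Let us first try to use one character per letter. One would store a word $x=vu$ of length divisible by $4$, cut at an arbitrary place, as $\bar u\,\#_i\,v$. Then the last letter of $v$ and the first letter of $u$, the two letters of $x$ next to the cut, are at the two ends. To replace $vau$ by $vbu$, push $\bar b$ on the left and pop $a$ on the right: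
\[
\bar u\#_i va \;-\; \bar b\,\bar u\#_iva\;-\;\bar b\,\bar u\#_iv .
\]
The last word stores $vbu$, cut before $b$. For $a=b$ only the cut moves. The replacement is permitted if $a=b$ or $\tau(vau)=vbu$. One would take as generators all stored words and, for each permitted replacement, the intermediate word.

The condition on the length excludes further ties. Without $\#_i$, stored words have length $0$ and intermediate words have length $1$ modulo $4$, so the only neighbors of an intermediate word are the two stored words shown. (Put $w=\bar u\#_iv$. If all words of even length were stored, $\bar bwa$ would also be tied to longer stored words such as $\bar c\,\bar bwa$ with $c\in A$. If words of all lengths were stored, $w$ would be a generator, tied to $wa$ and $\bar bw$ for all $a,b$.)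

So the ties are as desired, but there are unwanted relations. Let $w=\bar u\#_i v$ with $|u|+|v|\equiv3$ modulo $4$. For \emph{all} letters $a,b$, both $\bar bw$ and $wa$ are stored words, and
\[
p\cdot(\bar bw)\cdot(aq)=(p\bar b)\cdot(wa)\cdot q .
\]
If the replacement of $a$ by $b$ is not permitted here, then neither $w$ nor $\bar bwa$ is a generator, and (D1) fails for $x=w$. The tie graph does not see this relation, but it would not survive if the hidden bit were exchanged in $\bar b w$ and not in $wa$.

The cure is padding. We write every stored letter with two characters. Then a stored word has an even number of letters on each side of $\#_i$, and two stored words are never of the form $\lambda x$ and $x\pi$. For the number of characters to be divisible by $4$, it now suffices that the word stored has even length.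

\subsection{The construction}

Let $e,\bar e$ be new letters, and put
\[
\Lambda=\bar A\cup\{\bar e\},\quad Z=\{\#_0,\#_1\},\quad \Pi_0=A\cup\{e\},\quad N=|\Lambda|+|\Pi_0|,\quad \Pi=\Pi_0\cup\Omega,
\]
where $\Omega$ is a set of $N+1$ further letters, to be used for marks. Let $r$ and $\ell$ be the morphisms on $A^*$ with $r(a)=ae$ and $\ell(a)=\bar e\bar a$. The stored words are
\[
S=\{\ell(u)\#_ir(v):\ u,v\in A^*,\ i\in\{0,1\},\ |u|+|v|\text{ even}\};
\]
the word $\ell(u)\#_ir(v)$ stores $vu$. For $a,b\in A$ let $W_{ab}$ be the set of words $\ell(u)\#_ir(v)$, $i\in\{0,1\}$, with $|u|+|v|$ odd and such that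
\[
a=b\quad\text{or}\quad\tau(vau)=vbu .
\]
So $W_{ab}$ consists of the surroundings in which $a$ may be replaced by $b$. Let
\[
M_1=\{\bar b\,w\,a\,e\},\qquad M_2=\{\bar b\,w\,a\},\qquad M_3=\{\bar e\,\bar b\,w\,a\}\qquad(a,b\in A,\ w\in W_{ab}),
\]
and for a set $E\subseteq S$ of words to be marked let
\[
C(E)=S\cup M_1\cup M_2\cup M_3\cup E\,\Omega .
\]
By the table in Section~\ref{sec:machine} the sets $W_{ab}$ are regular. So if $E$ is rational, then so is $X_{C(E)}$.

A replacement now takes four ties. For example, suppose that $\tau(ca)=cb$ with letters $a,b,c\in A$. Then $w=\#_i\,ce\in W_{ab}$, and the stored words $\#_i\,ceae$ (storing $ca$) and $\bar e\bar b\,\#_i\,ce$ (storing $cb$) are joined by the path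
\[
\#_i\,ceae\;-\;\bar b\,\#_i\,ceae\;-\;\bar b\,\#_i\,cea\;-\;\bar e\,\bar b\,\#_i\,cea\;-\;\bar e\,\bar b\,\#_i\,ce:
\]
push $\bar b$, pop $e$, push $\bar e$, pop $a$. Without $\#_i$, the five words have lengths $4,5,4,5,4$. This alternation holds in general and controls everything. For $c\in\Lambda^mZ\Pi^n$ let $\mathrm{par}(c)=(m\bmod2,\,n\bmod2)$, and let the \emph{level} of $c$ be $m+n\bmod4$. Each $w\in W_{ab}$ has parity $(0,0)$ and level $2$; each word of $S$ has parity $(0,0)$ and level $0$. Hence:
\begin{center}
\begin{tabular}{llll}
class & par & level & shape\\ \hline
$S$ & $(0,0)$ & $0$ & left part in $(\bar e\bar A)^*$, right part in $(Ae)^*$\\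
$M_2$ & $(1,1)$ & $0$ & first letter in $\bar A$, last letter in $A$\\
$M_1$ & $(1,0)$ & $1$ & first letter in $\bar A$, last letter $e$\\
$M_3$ & $(0,1)$ & $1$ & first letter $\bar e$, last letter in $A$\\
$E\,\Omega$ & $(0,1)$ & $1$ & last letter in $\Omega$
\end{tabular}
\end{center}
In particular the five classes are pairwise disjoint. A word of $M_1$, $M_2$ or $M_3$ determines the triple $(a,b,w)$ it comes from.

\subsection{The graph and the diamond condition}

\begin{lemma}\label{lem:graph}
The edges of $G(C(E))$ are the following. For all $a,b\in A$ and each $w=\ell(u)\#_ir(v)\in W_{ab}$ there are the four edges of the path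
\begin{equation}\label{eq:path}
\ell(u)\#_ir(va)\;-\;\bar bwae\;-\;\bar bwa\;-\;\bar e\bar bwa\;-\;\ell(bu)\#_ir(v),
\end{equation}
whose end vertices are in $S$ and whose three inner vertices lie on no other such path; and for each $g\in E$ and $\omega\in\Omega$ there is the edge $\{g,g\omega\}$.
\end{lemma}

\begin{proof}
The words of an edge differ in length by one, and all levels are $0$ or $1$. So the longer word of an edge has level $1$ and the shorter one level $0$. We find all edges by deleting the first letter (from $\Lambda$) or the last letter (from $\Pi$) of the words of level $1$.
\begin{itemize}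
\item $\bar bwae\in M_1$. Deleting the first letter gives $wae=\ell(u)\#_ir(va)$, which is in $S$ because $|u|+|va|$ is even. Deleting the last letter gives $\bar bwa\in M_2$.
\item $\bar e\bar bwa\in M_3$. Deleting the first letter gives $\bar bwa\in M_2$. Deleting the last letter gives $\bar e\bar bw=\ell(bu)\#_ir(v)\in S$.
\item $g\omega\in E\,\Omega$. Deleting the last letter gives $g\in S$. Deleting a first letter in $\Lambda$ gives a word of parity $(1,1)$ with last letter in $\Omega$; no such word is in $C(E)$.
\end{itemize}
Inner vertices determine $(a,b,w)$, so they lie on one path only.
\end{proof}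

\begin{lemma}\label{lem:diamond}
For every $E\subseteq S$ the set $C(E)$ satisfies {\rm(D1)} and {\rm(D2)}.
\end{lemma}

\begin{proof}
(D2) The levels of $x$ and $\lambda x\pi$ differ by $2$ modulo $4$, so these words are not both in $C(E)$.

(D1) Let $\lambda x,x\pi\in C(E)$. These words have the same level.

\emph{Level $1$.} If $\lambda x=\bar bwae\in M_1$, then $x=wae\in S$. If $\lambda x=\bar e\bar bwa\in M_3$, then $x=\bar bwa\in M_2$. In both cases $x\in C(E)$. If $\lambda x\in E\,\Omega$, then $x$ ends with a letter of $\Omega$, so $x\pi$ has a letter of $\Omega$ in a non-final position. No word of $C(E)$ does, so this case does not occur.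

\emph{Level $0$.} Both words are in $S\cup M_2$. Their parities differ in both coordinates, so one is in $S$ and the other in $M_2$.
\begin{itemize}
\item If $\lambda x\in S$ and $x\pi=\bar bwa\in M_2$, then $\pi=a$ and $x=\bar bw$. As $\lambda\bar bw\in S$ has its left part in $(\bar e\bar A)^*$, we get $\lambda=\bar e$. So $\lambda x\pi=\bar e\bar bwa\in M_3$.
\item If $\lambda x=\bar bwa\in M_2$ and $x\pi\in S$, then $\lambda=\bar b$ and $x=wa$. As $wa\pi\in S$ has its right part in $(Ae)^*$, we get $\pi=e$. So $\lambda x\pi=\bar bwae\in M_1$.\qedhere
\end{itemize}
\end{proof}

It is used here that only words $vu$ of even length are stored, since this keeps all levels in $\{0,1\}$. If words of odd length were stored too, $w\in W_{ab}$ would itself be a generator. The relation $p\cdot(\bar bwa)\cdot q=(p\bar b)\cdot w\cdot(aq)$ would then not follow from \eqref{eq:ties} in general, because $\bar bw$ and $wa$ need not be generators.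

\begin{lemma}\label{lem:comp}
Two words $\ell(u)\#_ir(v)$ and $\ell(u')\#_{i'}r(v')$ of $S$ lie in the same component of $G(C(E))$ if and only if $i=i'$ and $vu\sim v'u'$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:graph}, two elements of $S$ are in the same component if and only if they are connected by a chain of links $\ell(u)\#_ir(va)\leftrightarrow\ell(bu)\#_ir(v)$ with $\ell(u)\#_ir(v)\in W_{ab}$. Such a link preserves $i$, and the stored words $vau$ and $vbu$ are equal or satisfy $\tau(vau)=vbu$. This proves ``only if''.

Conversely, $W_{aa}$ contains all words $\ell(u)\#_ir(v)$ with $|u|+|v|$ odd. So every $\ell(au)\#_ir(v)\in S$ is linked to $\ell(u)\#_ir(va)$, and repeating this connects each $\ell(u)\#_ir(v)\in S$ to $\#_ir(vu)$. As $\tau$ preserves length, it therefore suffices to connect $\#_ir(x)$ and $\#_ir(x')$ when $x$ has even length and $x'=\tau(x)$. Write $x=vau$ and $x'=vbu$, where $a\ne b$ are the letters at the place of change. Then $|u|+|v|$ is odd and $\ell(u)\#_ir(v)\in W_{ab}$. The word $\#_ir(x)$ is connected to $\ell(u)\#_ir(va)$, which is linked to $\ell(bu)\#_ir(v)$, which is connected to $\#_ir(x')$.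
\end{proof}

\begin{lemma}\label{lem:degree}
The vertices of $G(C(E))$ of degree greater than $N$ are exactly the elements of $E$.
\end{lemma}

\begin{proof}
A word $g\in S$ has level $0$, so a neighbor of $g$ arises from $g$ by adding a letter. At most $|\Lambda|+|\Pi_0|=N$ neighbors arise by adding a letter of $\Lambda$ in front or one of $\Pi_0$ at the end. The only other possible neighbors are the $N+1$ words $g\omega$, and these are in $C(E)$ exactly if $g\in E$. By Lemma~\ref{lem:graph} the vertices in $M_1\cup M_2\cup M_3$ have degree $2\le N$, and those in $E\,\Omega$ have degree $1$.
\end{proof}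

\section{Marks, and the proof of Theorem~\ref{thm:main}}\label{sec:marks}

Let
\[
I=\{x_{j,n}:j\ge1,\ n\ge j\text{ even}\},\qquad I_k=\{x_{k,n}:n\ge k\text{ even}\}.
\]
As in Section~\ref{sec:toy} we mark halting configurations with hidden bit $0$ and initial ones with hidden bit $1$, except that in the set for $k$ the initial configurations on input $1^k$ are marked with bit $0$:
\begin{align*}
E_Y&=\{\#_1r(x):x\in I\}\cup\{\#_0r(x):x\in\mathrm{Halt}\},\\
E_k&=\{\#_1r(x):x\in I\setminus I_k\}\cup\{\#_0r(x):x\in I_k\}\cup\{\#_0r(x):x\in\mathrm{Halt}\}.
\end{align*}
Marking the initial configurations for all inputs in $E_Y$ makes this set independent of $k$. The set $I$ consists of the words of even length in $[s_0,(1,1)]\,(1,1)^*(\square,0)^*$, and $I_k$ of those in $[s_0,(1,1)]\,(1,1)^{k-1}(\square,0)^*$. So $E_Y$ and $E_k$ are rational subsets of $S$, the latter effectively computable from $k$. Put $\mathcal Y=X_{C(E_Y)}$ and $\mathcal X_k=X_{C(E_k)}$.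

\begin{proposition}\label{prop:main}
$\mathcal X_k^+\cong\mathcal Y^+$ if and only if $k\notin H$.
\end{proposition}

\begin{proof}
\emph{If $k\in H$, the semigroups are not isomorphic.} Consider the following property of a semigroup $T$, which is invariant under isomorphism:
\begin{itemize}
\item[(P)] some component of the tie graph $\mathcal G(T)$ contains two distinct vertices of degree greater than $N$.
\end{itemize}
By Lemma~\ref{lem:tie}, a component of $\mathcal G(X_{C(E)}^+)$ that is not a component of $G(C(E))$ is an isolated vertex or a star with center $p$ or $q$. Such a star has at most one vertex of degree greater than $N$, because its other vertices have degree $1$. With Lemma~\ref{lem:degree} we see that $X_{C(E)}^+$ has property (P) if and only if two distinct elements of $E$ lie in one component of $G(C(E))$.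

For $E=E_Y$ this is not the case. By Lemma~\ref{lem:comp}, two elements of $E_Y$ in one component have the same bit. If the bit is $1$, they are $\#_1r(x),\#_1r(x')$ with $x,x'\in I$ and $x\sim x'$, so $x=x'$ by Lemma~\ref{lem:machine}(iii). If the bit is $0$, they are $\#_0r(x),\#_0r(x')$ with $x,x'\in\mathrm{Halt}$ and $x\sim x'$, so $x=x'$ by Lemma~\ref{lem:machine}(i).

For $E=E_k$ with $k\in H$ it is the case. By Lemma~\ref{lem:machine}(ii) there are an even $n\ge k$ and $x\in\mathrm{Halt}$ with $x_{k,n}\sim x$. Now $x_{k,n}\ne x$ because $s_0\ne s_h$. So $\#_0r(x_{k,n})$ and $\#_0r(x)$ are distinct elements of $E_k$, and by Lemma~\ref{lem:comp} they lie in one component.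

\emph{If $k\notin H$, the semigroups are isomorphic.} Let $\beta$ exchange $\#_0$ and $\#_1$ in every word. The definitions of $S$ and of the sets $W_{ab}$ do not depend on the hidden bit. So $\beta$ maps $C(\emptyset)=S\cup M_1\cup M_2\cup M_3$ bijectively onto itself, and it commutes with adding letters at the ends. Let $K$ be the union of all components of $G(C(\emptyset))$ that contain one of the words $\#_ir(x)$ with $i\in\{0,1\}$ and $x\in I_k$. Then $\beta(K)=K$. Let
\[
f=\beta\ \text{ on }K,\qquad f=\mathrm{id}\ \text{ on }C(\emptyset)\setminus K .
\]

We claim that $f(E_k)=E_Y$. For $x\in I_k$ we have $\#_0r(x)\in K$, so $f$ maps this word to $\#_1r(x)$. For $x\in I\setminus I_k$ the word $\#_1r(x)$ is not in $K$, by Lemma~\ref{lem:comp} and Lemma~\ref{lem:machine}(iii), so it is fixed. For $x\in\mathrm{Halt}$ the word $\#_0r(x)$ is not in $K$: otherwise $x\sim x_{k,n}$ for some even $n\ge k$ by Lemma~\ref{lem:comp}, and $k\in H$ by Lemma~\ref{lem:machine}(ii). So it is fixed too. This proves the claim; it is the only place where $k\notin H$ is used.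

Extend $f$ by $f(g\omega)=f(g)\omega$ for $g\in E_k$ and $\omega\in\Omega$. By the claim this is a bijection $C(E_k)\to C(E_Y)$. We verify the hypothesis of Corollary~\ref{cor:iso}. Let $c,d\in C(E_k)$ with $d=\lambda c$ or $d=c\pi$. If $c,d\in C(\emptyset)$, they are in the same component of $G(C(\emptyset))$, so $f$ acts on both as $\beta$ or on both as the identity; hence $f(d)=\lambda f(c)$ or $f(d)=f(c)\pi$, respectively. Otherwise, by Lemma~\ref{lem:graph}, the edge $\{c,d\}$ is of the form $\{g,g\omega\}$; that is, $c\in E_k$ and $d=c\omega$ with $\omega\in\Omega$, and $f(d)=f(c)\omega$ by definition. For the converse implications, note that $f^{-1}:C(E_Y)\to C(E_k)$ has the same form: it is $\beta$ on $K$, the identity on $C(\emptyset)\setminus K$, and $g\omega\mapsto f^{-1}(g)\omega$ for $g\in E_Y$. So the argument just given applies to $f^{-1}$ as well. By Lemma~\ref{lem:diamond} both sets satisfy (D1) and (D2), and Corollary~\ref{cor:iso} gives $\mathcal X_k^+\cong\mathcal Y^+$.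
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\{\sigma_1,\dots,\sigma_m\}$ be the alphabet $\Lambda\cup Z\cup\Pi\cup\{p,q\}$, which depends only on $U$. The morphism $h$ into $\{a,b\}^+$ with $h(\sigma_i)=a^ib$ is injective, since a product of words $a^ib$ is decoded from left to right. So for every set $X$ of nonempty words over this alphabet, $h(X)^+=h(X^+)\cong X^+$, and $h(X)$ is effectively rational if $X$ is. Put $X_k=h(\mathcal X_k)$ and $Y=h(\mathcal Y)$. By Proposition~\ref{prop:main}, $X_k^+\cong Y^+$ if and only if $k\notin H$.

Thus the complement of $H$ is reducible to the isomorphism problem with $Y$ fixed. As $H$ is $\Sigma^0_1$-complete, its complement is $\Pi^0_1$-complete, so the problem is $\Pi^0_1$-hard. A semi-decision procedure for isomorphism would make the complement of $H$ recursively enumerable, which it is not.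
\end{proof}

\section{One letter}

Over a single letter, F-semigroups are determined up to isomorphism by finitely many numbers up to a common factor.

\begin{proof}[Proof of Theorem~\ref{thm:oneletter}]
Undecidability for two letters is Theorem~\ref{thm:main}. For one letter, identify $a^+$ with the additive semigroup of positive integers. If $X$ or $Y$ is empty, the semigroups are isomorphic if and only if both sets are empty. Otherwise let $B=\operatorname{Irr}(X^+)$, an effectively regular set that generates $X^+$. It is finite. Indeed, let $m=\min X^+$. If $b<b'$ in $B$ were congruent modulo $m$, then $b'=b+tm$ with $t\ge1$ would be a sum of two elements of $X^+$ and hence reducible. So $B$ can be listed, and so can $B'=\operatorname{Irr}(Y^+)$.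

Let $\varphi:X^+\to Y^+$ be an isomorphism. For $m,n\in X^+$ we have $n\varphi(m)=\varphi(nm)=m\varphi(n)$. So $\varphi(n)=cn$ with a constant $c>0$, and $\varphi$ maps $B$ onto $B'$ in increasing order. Conversely, if $B'=cB$ for some $c>0$, then $n\mapsto cn$ is an isomorphism $X^+\to Y^+$. Hence $X^+\cong Y^+$ if and only if the lists of $B$ and $B'$ in increasing order have the same length and are proportional, which is decidable.
\end{proof}

For example, $\{a^2,a^3\}^+$ is isomorphic to $\{a^4,a^6\}^+$ but not to $\{a^2,a^5\}^+$.

\section{Verifying a rational isomorphism}\label{sec:verify}

A \emph{rational relation} between words is a set of pairs of words accepted by a \emph{transducer}, a finite automaton whose transitions are labeled by pairs of words; a \emph{rational function} is a rational relation that is a (partial) function. Rational relations are effectively closed under union, inversion, componentwise concatenation and its iteration, and restriction of the domain to a regular language; their domains and images are effectively regular. It is decidable whether a rational relation is a function \cite{schutz,blattnerhead,berstel}. Hence it is decidable whether two rational functions with the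 same domain are equal: test whether their union is a function.

\begin{proof}[Proof of Theorem~\ref{thm:verify}]
We can check whether $f$ is a function with domain $X$ and image $Y$ and whether $f^{-1}$ is a function. Suppose that this is so.

The bijection $f$ extends to a homomorphism $X^+\to Y^+$ if and only if $x_1\cdots x_n=x_1'\cdots x_m'$ with $x_i,x_j'\in X$ always implies $f(x_1)\cdots f(x_n)=f(x_1')\cdots f(x_m')$. To test this, encode a word over $\Sigma$ together with two factorizations: let $L\subseteq(\Sigma\times\{0,1\}^2)^+$ be the set of words whose last letter has both bits equal to $1$ and such that cutting the underlying word of $\Sigma^+$ after each letter whose first bit is $1$ yields factors in $X$, and likewise for the second bits. Since $X$ is regular, so is $L$. For $i=1,2$ let $\theta_i$ be the function with domain $L$ that applies $f$ to the successive factors of the $i$-th factorization and concatenates the results. It is rational: let $F_i$ be the relation that takes a word whose $i$-th bit is $1$ at the last letter and $0$ elsewhere, and whose underlying word is in $X$, to the $f$-image of the underlying word; then $\theta_i$ is the restriction to $L$ of the iterated concatenation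 of $F_i$. Now $f$ extends to a homomorphism if and only if $\theta_1=\theta_2$, and this is decidable.

Test $f^{-1}$ in the same way. If $f$ and $f^{-1}$ extend to homomorphisms $\varphi$ and $\psi$, then $\psi\varphi$ and $\varphi\psi$ are the identity on generators, so $\varphi$ is an isomorphism. Conversely, if $f$ extends to an isomorphism, then its inverse extends $f^{-1}$. So $f$ extends to an isomorphism if and only if both tests succeed.

For the second assertion, note that $X_k$ and $Y$ are the sets of irreducible elements of $X_k^+$ and $Y^+$, by Lemma~\ref{lem:fact} and the injectivity of $h$. So every isomorphism $X_k^+\to Y^+$ restricts to a bijection $X_k\to Y$. Running the test for all pairs of a number $k$ and a transducer enumerates the set $R$ of those $k$ for which some isomorphism $X_k^+\to Y^+$ restricts to a rational function. Thus $R$ is recursively enumerable, and so is the union of $R$ with any finite set. But $R$ is contained in the complement of $H$, which is not recursively enumerable. So the complement of $H$ contains infinitely many elements outside $R$.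
\end{proof}

The hypothesis that $X$ and $Y$ consist of irreducible elements is no restriction, since $\operatorname{Irr}(X^+)$ can be computed from $X$. It ensures that every isomorphism is given by a bijection $X\to Y$; the test itself does not use it.

\begin{remark}\label{rem:finite}
If $X$ and $Y$ are finite, there are finitely many bijections $\operatorname{Irr}(X^+)\to\operatorname{Irr}(Y^+)$, and each is a rational function. So Theorem~\ref{thm:verify} yields a decision procedure for finite sets.
\end{remark}

\begin{remark}
The semigroups in Theorem~\ref{thm:main} are of a very restricted kind. All factorizations of an element into irreducible ones have the same length (Lemma~\ref{lem:fact}), and the semigroups are presented by quadratic relations $gt=ht'$ between generators (Lemmas~\ref{lem:pres} and~\ref{lem:diamond}). So undecidability persists within this class.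
\end{remark}

\begin{remark}
By \eqref{eq:coinc}, $X^+\cong Y^+$ if and only if there exists a bijection between two regular sets that satisfies an arithmetical condition. So the isomorphism problem is in $\Sigma^1_1$. Its exact position between $\Pi^0_1$-hardness and $\Sigma^1_1$ is not determined here.
\end{remark}

\begin{thebibliography}{9}

\bibitem{berstel}
Berstel, \emph{Transductions and Context-Free Languages}, 1979, Ch.~IV.

\bibitem{blattnerhead}
Blattner and Head, 1977.

\bibitem{stages}
\emph{Of Our Building Stages Is The Oldest And Most Fundamental, And It Is The One Which Has Been Surveyed As A Basis Of}, \url{https://github.com/AntonioDrk/MaterialeFMI2017-2018}.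

\bibitem{schutz}
Sch\"utzenberger, 1975.

\end{thebibliography}

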